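# Matching transversals and partite sets of order $\Delta$

## Three theorems about matching transversals

**Theorem 1.** There is a 12-regular multipartite graph with 49 partite sets, each of order exactly $12$, that has no matching transversal. It is a disjoint union of 12 copies of a 49-vertex graph.

**Theorem 2.**
(a) For every $\Delta\ge 36$, and also for $\Delta\in\{12,17,19,22,24,26,27,29,31,32,33,34\}$, there is a multipartite graph of maximum degree exactly $\Delta$, with all partite sets of order exactly $\Delta$, and no matching transversal.
(b) Let $k=\lfloor\Delta/12\rfloor\ge1$. There is a multipartite graph of maximum degree at most $\Delta$, with all partite sets of order $\lceil 49k/4\rceil-1$, and no matching transversal. Hence the least $f(\Delta)$ such that partite sets of order $\ge f(\Delta)$ (and maximum degree $\le\Delta$) force a matching transversal satisfies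
$$\tfrac{49}{48}\Delta-12< f(\Delta)\le \max\{1,\lceil \tfrac32\Delta\rceil\},\tag{1}$$
where the upper bound is Fact A, quoted below.

**Theorem 3.** Let $G$ be a multipartite graph with $\Delta(G)\le 2$ whose partite sets have order at least $\Delta(G)$ (and at least $1$). Then $G$ has a matching transversal. Moreover, if $\Delta(G)\le2$ and all partite sets have at least $2$ vertices, then every vertex of $G$ lies in a matching transversal.

Let us unpack this. A *multipartite graph* is a finite simple graph $G$ together with a partition $V(G)=V_1\cup\dots\cup V_m$ into non-empty independent sets, the *partite sets*; so every edge joins two different partite sets. We write $\Delta(G)$ for the maximum degree and $G[T]$ for the subgraph induced by $T$. A *transversal* is a set $T\subseteq V(G)$ with exactly one vertex in each partite set.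

**Definition (matching transversal).** A transversal $T$ is a *matching transversal*, or MT, if every connected component of $G[T]$ has at most two vertices. In other words, $G[T]$ is a matching together with isolated vertices.

For example, let $G$ be the path $a\,b\,c$ with partite sets $\{a\},\{b\},\{c\}$. The only transversal is $\{a,b,c\}$, which induces a component of order $3$, so there is no MT. If we add an isolated vertex $b'$ to the middle set, then $\{a,b',c\}$ is an MT.

The question is how large the partite sets must be, in terms of $\Delta(G)$, to force an MT. We quote two facts from the problem, whose source is "Colorings and Transversals of Graphs" (https://people.inf.ethz.ch/emo/DoctThesisFiles/berke08.pdf).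

**Fact A (quoted).** Every multipartite graph $G$ whose partite sets each contain at least $\max\{1,\lceil 3\Delta(G)/2\rceil\}$ vertices contains an MT.

**Fact B (quoted).** There are multipartite graphs $H$ whose partite sets each contain at most $\Delta(H)-1$ vertices and which contain no MT.

The path above has partite sets of order $1=\Delta-1$, so it is an instance of Fact B with $\Delta=2$. Between the two facts sits the following statement.

**Conjecture.** Every multipartite graph $G$ with partite sets of order at least $\Delta(G)$ (and at least $1$) contains an MT.

Theorem 1 says that this is false, already at $\Delta=12$. Theorem 2(a) says that it fails for every $\Delta\ge 36$, and Theorem 2(b) says that even the leading constant is wrong: no bound of the form $(c+o(1))\Delta$ with $c<49/48$ can replace $\Delta$. Theorem 3 says that the conjecture does hold for $\Delta\le2$. The theorems do not settle the remaining values of $\Delta$ (such as $3\le\Delta\le 11$), nor the exact asymptotic constant.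

Fact A is used only for the right-hand inequality in (1). Everything else is proved from the definitions.

## Bad transversals contain a path on three vertices

We use three elementary observations throughout.

First, a transversal $T$ fails to be an MT exactly when some vertex of $T$ has at least two neighbours in $T$. Indeed, if all degrees in $G[T]$ are at most $1$, all components have at most two vertices; and a vertex with two neighbours lies in a component with at least three.

Second, if $T'\subseteq T$ and $G[T']$ has a component with at least three vertices, then so does $G[T]$.

Third, if we delete vertices from $G$ but keep every partite set non-empty, then an MT of the smaller graph is an MT of $G$. Equivalently, a graph with no MT keeps this property under such deletions.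

With these we can try the conjecture by hand. If $\Delta(G)\le 1$, every transversal is an MT. If there are at most two partite sets, every transversal has at most two vertices, so again every transversal is an MT. With three partite sets there is something to do, and the natural tool is averaging.

Suppose there are $m$ partite sets. By the third observation we may shrink each to order exactly $s=\Delta$, where $\Delta=\Delta(G)\ge1$ is the degree of the original graph. Choose one vertex from each set, uniformly and independently. There are at most $ms\Delta/2$ edges, and each lies in $G[T]$ with probability $1/s^2$, so the expected number of edges of $G[T]$ is at most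
$$\frac{ms\Delta}{2}\cdot\frac1{s^2}=\frac m2 .$$
A transversal that is not an MT induces at least two edges. By Markov's inequality the probability that $T$ is not an MT is at most $m/4$. For $m=3$ this is less than $1$, so an MT exists. At $m=4$ the bound becomes $1$ and the argument stops; and it gets worse as $m$ grows, while the conjecture allows any number of partite sets. So a counterexample needs at least four partite sets, and this is a hint that we should look for one with many.

## The blown-up hexagon, and why padding fails

Here is a graph with four partite sets and no MT. Replace each vertex of a hexagon by an independent set.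

**Lemma 4 (hexagon).** Let $R_1,\dots,R_6$ be disjoint sets, with indices in $\mathbb Z_6=\{1,\dots,6\}$, and join all pairs between $R_i$ and $R_{i+1}$ for every $i$. If a set contains one vertex from $R_1\cup R_4$, one from $R_2\cup R_5$, one from $R_3$ and one from $R_6$, then three of these vertices form a path.

*Proof.* Write $a\,c\,d$ for a path through vertices in $R_a,R_c,R_d$. The vertices in $R_3$ and $R_6$ are always present. If the other two lie in $R_1$ and $R_2$, we have the path $6\,1\,2$. If they lie in $R_1$ and $R_5$, we have $5\,6\,1$. If they lie in $R_4$ and $R_2$, we have $2\,3\,4$. If they lie in $R_4$ and $R_5$, we have $3\,4\,5$. $\square$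

Let all $R_i$ have order $P$ and take the partite sets $R_1\cup R_4$, $R_2\cup R_5$, $R_3$, $R_6$; these are independent because opposite vertices of a hexagon are not adjacent. The graph is $2P$-regular. With $\Delta=2P$ the partite sets have orders
$$\Delta,\quad \Delta,\quad \Delta/2,\quad \Delta/2 .$$
Two of them are large enough to contradict the conjecture, and two are not.

The first repair one would try is to pad the two small sets with isolated vertices up to order $\Delta$. This fails at once: a transversal that uses a padding vertex $x$ in the set of $R_3$, together with vertices of $R_1,R_5$ and a vertex of $R_6$, still contains $5\,6\,1$, but with vertices of $R_1,R_2$ and a padding vertex $y$ in the set of $R_6$ it induces only the edge $1\,2$, and is an MT.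

Still, padding leaves some information: every MT of the padded graph must use at least one padding vertex. Now regard the set of all padding vertices as one thing that is *always hit*. A partite set is also a set that is always hit. So the padding vertices, although they are spread over several partite sets, can play the part of a partite set in a further copy of the gadget. The next section makes this precise.

## Free sets and composition

Fix $\Delta$ and $s\ge1$ for this section and the next.

**Definition (structure).** A *structure* is a pair $(H,F)$ in which $H$ is a multipartite graph with $\Delta(H)\le \Delta$ and all partite sets of order exactly $s$, $F\subseteq V(H)$ is a set of isolated vertices of $H$, and every MT of $H$ meets $F$. We call $F$ the *free set*. The *trivial structure* is one partite set of $s$ isolated vertices, with $F=V(H)$.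

If $F=\emptyset$, the condition says that $H$ has no MT. So the aim is to produce a structure with empty free set.

As a small example, take $s=2$, $\Delta=2$, partite sets $\{a,a'\},\{b,b'\},\{c,c'\}$ and edges $ab,bc$. With $F=\{a',b',c'\}$ this is a structure: the only transversal that avoids $F$ is $\{a,b,c\}$, which is not an MT. Here $|F|=3$, larger than the value $2$ of the trivial structure; so this gadget makes things worse. We want gadgets that make $|F|$ smaller.

**Lemma 5 (composition).** Let $D$ be a multipartite graph with partite sets $W_1,\dots,W_r$, $\Delta(D)\le\Delta$, and no MT. Let $(H_i,F_i)$, $1\le i\le r$, be vertex-disjoint structures with $F_i\ne\emptyset$. Then there is a structure $(H,F)$ whose partite sets are all the partite sets of $H_1,\dots,H_r$ and with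
$$|F|=\sum_{i=1}^r\max(0,|F_i|-|W_i|).\tag{2}$$

*Proof.*

**Step 1.** This step builds $(H,F)$. Choose $E_i\subseteq F_i$ with $|E_i|=\min(|F_i|,|W_i|)\ge1$, and an injection $E_i\to W_i$. Start with the disjoint union of the $H_i$. Add exactly those edges that make $\bigcup_i E_i$ a copy of the corresponding induced subgraph of $D$; that is, join $x\in E_i$ to $y\in E_j$ if and only if their images in $D$ are adjacent. Put $F=\bigcup_i (F_i\setminus E_i)$. Since $|F_i\setminus E_i|=\max(0,|F_i|-|W_i|)$, equation (2) holds.

**Step 2.** This step checks everything in the definition of a structure except the last condition. Each $W_i$ is independent, so every new edge joins some $E_i$ to some $E_j$ with $i\neq j$. Hence $H[V(H_i)]=H_i$, and the partite sets, each of which lies inside one $H_i$, remain independent; they still have order $s$. A vertex of $E_i$ was isolated before and now has degree at most $\Delta(D)\le\Delta$; all other vertices keep their degrees. So $\Delta(H)\le\Delta$. The vertices of $F$ received no edges and are still isolated. Since there were no edges inside $\bigcup_i E_i$ before, $H[\bigcup_i E_i]$ is indeed isomorphic to the corresponding induced subgraph of $D$.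

**Step 3.** This step shows that every MT of $H$ meets $F$. Suppose $T$ is an MT of $H$ with $T\cap F=\emptyset$. For each $i$, the set $T\cap V(H_i)$ is a transversal of $H_i$, and because $H[V(H_i)]=H_i$ it is an MT of $H_i$. So it contains some $t_i\in F_i$. Since $T$ avoids $F\supseteq F_i\setminus E_i$, we have $t_i\in E_i$. The set $\{t_1,\dots,t_r\}$ corresponds to a set with one vertex in each $W_i$, that is, to a transversal of $D$. As $D$ has no MT, $\{t_1,\dots,t_r\}$ induces in $H$ a component of order at least $3$. Then so does $T$, a contradiction. $\square$

Note that $F_i$ may be scattered over many partite sets of $H_i$, and this costs nothing: a structure with $|F_i|=a$ is as good in role $i$ as a partite set with $a$ vertices.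

## When the deficits add up to less than $s$

Suppose $D$ has partite sets of orders $a_1,\dots,a_r\le s$. Compose $r$ trivial structures. By (2) the new free set has order $\sum_j(s-a_j)$, the total deficit. If this is smaller than $s$, we have gained, and we can repeat.

**Proposition 6.** Let $D$ be a multipartite graph with $r\ge2$ partite sets of orders $a_1,\dots,a_r\le s$, with $\Delta(D)\le\Delta$, no MT, and
$$\sum_{j=1}^r a_j\ge (r-1)s+1.\tag{3}$$
Then there is a multipartite graph with maximum degree at most $\Delta$, all partite sets of order exactly $s$, and no MT.

Condition (3) says precisely that $\sum_j(s-a_j)\le s-1$.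

*Proof.* Put $g=\sum_j a_j-(r-1)s\ge1$.

**Step 1.** For each fixed $j$ this step constructs a structure $X_j$ whose free set is non-empty and has order at most $a_j$. Start with the trivial structure, for which $|F|=s$. As long as $|F|>a_j$, apply Lemma 5 with the current structure in role $j$ and new trivial structures in all other roles. Since $|F|>a_j$ and $s\ge a_i$, equation (2) gives the new order
$$(|F|-a_j)+\sum_{i\ne j}(s-a_i)=|F|-\sum_i a_i+(r-1)s=|F|-g .$$
So the order drops by $g\ge1$ at each application, and the process stops. The left-hand side is at least $|F|-a_j\ge1$, so the free set never becomes empty, and the hypothesis $F_i\ne\emptyset$ of Lemma 5 holds at every application. Let $X_j=(H_j,F_j)$ be the final structure; then $1\le|F_j|\le a_j$.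

**Step 2.** This step removes the free set. Take vertex-disjoint $X_1,\dots,X_r$ and apply Lemma 5 with $X_j$ in role $j$ for every $j$. The result has $|F|=\sum_j\max(0,|F_j|-a_j)=0$. So its graph has no MT, its maximum degree is at most $\Delta$, and all its partite sets have order $s$. $\square$

Let us test this on the hexagon with $s=\Delta=2P$. Its orders $\Delta,\Delta,\Delta/2,\Delta/2$ have sum $3\Delta=(r-1)s$. So $g=0$: composing trivial structures gives a free set of order $\Delta/2+\Delta/2=s$, no gain, and the process stalls. Condition (3) is missed by exactly one vertex.

With $s=\Delta-1$ it works. For even $\Delta\ge2$, delete one vertex of $R_4$ and one of $R_5$; the orders become $\Delta-1,\Delta-1,\Delta/2,\Delta/2\le s$, with sum $3\Delta-2=3(\Delta-1)+1$. Proposition 6 gives a graph of maximum degree at most $\Delta$, with all partite sets of order $\Delta-1$ and no MT. So to refute the conjecture we need a gadget slightly better than the hexagon.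

## A gadget with five partite sets

The weak spots of the hexagon are the small sets $R_3$ and $R_6$. We want to enlarge them. Take $P$ a little smaller than $\Delta/2$; then each vertex of the hexagon has $\Delta-2P$ units of degree to spare. Use these to attach new vertices $L_i$ to $R_i$, and put the $L_i$ into the partite sets of $R_3$ and $R_6$. A transversal may now leave $R_3$ or $R_6$ and use $L$ instead, and this must be punished. Suppose it leaves $R_3$ only. Going through the four cases of Lemma 4, the only one in which $R_3$ was needed for a path is $R_4,R_2$; then the transversal meets $R_2,R_4,R_6$, so a vertex of $L_2\cup L_4\cup L_6$ has a neighbour in it. If it leaves $R_6$ only, the critical case is $R_1,R_5$, and it meets $R_1,R_3,R_5$. This tells us where each $L_i$ has to go. One neighbour is not enough, so we add a fifth partite set $B$ joined to all of $L$, which provides the second one. And if both vertices lie in $L$, the vertex in $B$ has two neighbours.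

**Definition (the gadget).** Let $P,w\ge1$ and $q_1,\dots,q_6\ge0$ be integers. The graph $D=D(P,w;q_1,\dots,q_6)$ has as vertex set the disjoint union of $B$ with $|B|=w$ and of $R_i$, $L_i$ with $|R_i|=P$, $|L_i|=q_i$ for $i\in\mathbb Z_6=\{1,\dots,6\}$. Its edges are all pairs between $B$ and $L_i$, between $L_i$ and $R_i$, and between $R_i$ and $R_{i+1}$, for all $i$. Its partite sets are
$$W_0=B,\quad W_1=R_1\cup R_4,\quad W_2=R_2\cup R_5,\quad W_3=R_3\cup L_2\cup L_4\cup L_6,\quad W_4=R_6\cup L_1\cup L_3\cup L_5 .$$

Each $W_j$ is non-empty. It is independent: opposite sets $R_i,R_{i+3}$ are not joined, no two of the $L_i$ are joined, and $L_i$ is joined to $R_i$ only among the $R$'s, while $3\notin\{2,4,6\}$ and $6\notin\{1,3,5\}$. The degrees are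
$$\sum_i q_i\ \text{ on } B,\qquad w+P\ \text{ on } L_i,\qquad 2P+q_i\ \text{ on } R_i .\tag{4}$$

For example, $D(5,7;2,2,2,2,2,2)$ has $7+30+12=49$ vertices, and by (4) all its degrees are $12$.

**Lemma 7.** The graph $D$ with partite sets $W_0,\dots,W_4$ has no MT.

*Proof.* Let $T=\{b,w_1,w_2,w_3,w_4\}$ with $b\in B$ and $w_j\in W_j$, and write $L=\bigcup_i L_i$. We find a vertex of $T$ with two neighbours in $T$. As before, $a\,c\,d$ denotes a path in $D[T]$ through vertices in $R_a,R_c,R_d$.

**Case 1: $w_3,w_4\in L$.** Both are adjacent to $b$.

**Case 2: $w_3\in R_3$ and $w_4\in R_6$.** Lemma 4 gives a path on three vertices.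

**Case 3: $w_3\in L_j$ with $j\in\{2,4,6\}$, and $w_4\in R_6$.** If $(w_1,w_2)$ lies in $R_1\times R_2$, $R_1\times R_5$ or $R_4\times R_5$, then $T$ contains $6\,1\,2$, $5\,6\,1$ or $4\,5\,6$ respectively. If $(w_1,w_2)\in R_4\times R_2$, then $T$ meets each of $R_2,R_4,R_6$. So $w_3$ has a neighbour in $T\cap R_j$, and it is also adjacent to $b$.

**Case 4: $w_3\in R_3$ and $w_4\in L_j$ with $j\in\{1,3,5\}$.** If $(w_1,w_2)$ lies in $R_4\times R_5$, $R_4\times R_2$ or $R_1\times R_2$, then $T$ contains $3\,4\,5$, $2\,3\,4$ or $1\,2\,3$ respectively. If $(w_1,w_2)\in R_1\times R_5$, then $T$ meets each of $R_1,R_3,R_5$. So $w_4$ has a neighbour in $T\cap R_j$, and it is also adjacent to $b$. $\square$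

The gadget alone is not a counterexample. If $L\neq\emptyset$ and $\Delta(D)\le\Delta$, then $w\le\Delta-P<\Delta$ by (4), so $B$ is always too small. What matters is whether it satisfies (3).

Let us see how to choose the parameters. With $Q=\sum_i q_i$, the total order is $6P+Q+w$, and the target in (3) with $s=\Delta$ is $4\Delta+1$. The constraints from (4) are $Q\le\Delta$, $w\le\Delta-P$ and $q_i\le\Delta-2P$, so $Q\le 6(\Delta-2P)$. Taking $w$ and $Q$ as large as possible, the total is
$$5P+\Delta+\min(\Delta,\,6\Delta-12P)=\min(5P+2\Delta,\ 7\Delta-7P).\tag{5}$$
The first term increases with $P$, the second decreases, and they agree at $P=\frac5{12}\Delta$, where the total is $\frac{49}{12}\Delta$. This exceeds $4\Delta$, so it exceeds $4\Delta+1$ once $\Delta>12$, and equals it at $\Delta=12$. This is where the numbers $12$, $49$ and $\frac{49}{48}=\frac14\cdot\frac{49}{12}$ come from.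

## Twelve copies of the 49-vertex gadget: proof of Theorem 1

**Step 1.** This step applies the criterion. Take $\Delta=s=12$ and $D=D(5,7;2,2,2,2,2,2)$. By (4) all degrees are $12$: $6\cdot2$ on $B$, $7+5$ on $L_i$, and $10+2$ on $R_i$. The partite sets have orders
$$(a_0,a_1,a_2,a_3,a_4)=(7,10,10,11,11),$$
since $5+2+2+2=11$. All are at most $12$, and the sum is $49=4\cdot12+1$. By Lemma 7, $D$ has no MT. So Proposition 6, with $r=5$ and $g=1$, gives a multipartite graph with maximum degree at most $12$, all partite sets of order $12$, and no MT. The conjecture is false.

**Step 2.** This step counts partite sets and copies of $D$. In Step 1 of the proof of Proposition 6, each application adds four trivial structures, that is four partite sets, uses one copy of $D$, and reduces $|F|$ by $g=1$. So after $k$ applications we have $1+4k$ partite sets and $|F|=12-k$. The first application, to five trivial structures, turns five partite sets into a structure with $|F|=5+2+2+1+1=11$. We stop in role $j$ when $|F|=a_j$: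

| role $j$ | 0 | 1 | 2 | 3 | 4 |
|---|---|---|---|---|---|
| applications | 5 | 2 | 2 | 1 | 1 |
| partite sets of $X_j$ | 21 | 9 | 9 | 5 | 5 |
| order of the free set of $X_j$ | 7 | 10 | 10 | 11 | 11 |

The last composition joins $X_0,\dots,X_4$ and uses one more copy. The final graph has $21+9+9+5+5=49$ partite sets and uses $5+2+2+1+1+1=12$ copies of $D$.

**Step 3.** This step shows that the graph is a disjoint union of 12 copies of $D$. In every application of Lemma 5 each role $i$ is filled by a structure with $|F_i|\ge a_i$: trivial structures have $|F_i|=12$, the current structure has $|F|>a_j$, and in the last composition $|F_j|=a_j$. So $|E_i|=a_i$ each time, the injections $E_i\to W_i$ are bijections, and every copy of $D$ is complete. The copies are pairwise vertex-disjoint, because a vertex that has been used leaves the free set for good. Together they cover $12\cdot49=588$ vertices, and the graph has $49\cdot12=588$ vertices. Every edge was added with some copy. So the graph is a disjoint union of 12 copies of the 12-regular graph $D$, and it is 12-regular. $\square$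

## Proof of Theorem 2

### Part (a): partite sets of order exactly $\Delta$

Both terms on the right of (5) are at least $4\Delta+1$ exactly when $P\ge\frac{2\Delta+1}{5}$ and $P\le\frac{3\Delta-1}7$. So suppose that there is an integer $P$ with
$$\frac{2\Delta+1}5\le P\le\frac{3\Delta-1}7.\tag{6}$$

**Step 1.** This step chooses the parameters and checks that they are possible. From (6), $P\ge1$ and $2P\le\frac{6\Delta-2}7<\Delta$. Put $w=\Delta-P\ge1$ and $Q=\min(\Delta,6(\Delta-2P))$; since $\Delta-2P\ge1$ we have $Q\ge1$. Choose integers $0\le q_i\le\Delta-2P$ with
$$q_1+q_3+q_5=\lceil Q/2\rceil,\qquad q_2+q_4+q_6=\lfloor Q/2\rfloor .$$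
This is possible: $Q/2\le3(\Delta-2P)$ and the right-hand side is an integer, so $\lfloor Q/2\rfloor\le\lceil Q/2\rceil\le3(\Delta-2P)$. Let $D=D(P,w;q_1,\dots,q_6)$.

**Step 2.** This step checks the hypotheses of Proposition 6 with $s=\Delta$ and $r=5$. By (4) the degrees are $Q\le\Delta$ on $B$, $w+P=\Delta$ on the $L_i$, and $2P+q_i\le\Delta$ on the $R_i$. By Lemma 7 there is no MT. The partite sets have orders
$$\Delta-P,\quad 2P,\quad 2P,\quad P+\lfloor Q/2\rfloor,\quad P+\lceil Q/2\rceil .$$
The first three are at most $\Delta$. For the last two, note that (6) requires $7(2\Delta+1)\le5(3\Delta-1)$, that is $\Delta\ge12$, and hence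
$$P+\lceil Q/2\rceil\le\frac{3\Delta-1}7+\frac{\Delta+1}2=\frac{13\Delta+5}{14}\le\Delta .$$
The total order is $(\Delta-P)+4P+2P+Q=5P+Q+\Delta$. If $Q=\Delta$, it is $5P+2\Delta\ge(2\Delta+1)+2\Delta=4\Delta+1$. If $Q=6\Delta-12P$, it is $7\Delta-7P\ge7\Delta-(3\Delta-1)=4\Delta+1$. So (3) holds, and Proposition 6 gives a graph with maximum degree at most $\Delta$, all partite sets of order $\Delta$, and no MT.

**Step 3.** This step shows that the maximum degree is exactly $\Delta$. Since $a_0=w=\Delta-P<\Delta=s$, the construction of the structure for role $0$ makes at least one application, and the first one composes five trivial structures. There every $|F_i|=s\ge a_i$, so a full copy of $D$ is used. Since $Q\ge1$, the set $L=\bigcup_i L_i$ is non-empty, and its vertices have degree $\Delta$ in this copy. Edges are never removed, so the final graph has vertices of degree $\Delta$.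

**Step 4.** This step finds $P$. The interval in (6) has length $\frac{3\Delta-1}7-\frac{2\Delta+1}5=\frac{\Delta-12}{35}$. For $\Delta\ge47$ this is at least $1$, so the closed interval contains an integer. For the other values in the theorem, the following $P$ satisfy $5P\ge2\Delta+1$ and $7P\le3\Delta-1$.

| $\Delta$ | 12 | 17 | 19 | 22 | 24 | 26 | 27 | 29 | 31 | 32 | 33 | 34 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $P$ | 5 | 7 | 8 | 9 | 10 | 11 | 11 | 12 | 13 | 13 | 14 | 14 |
| $2\Delta+1$ | 25 | 35 | 39 | 45 | 49 | 53 | 55 | 59 | 63 | 65 | 67 | 69 |
| $5P$ | 25 | 35 | 40 | 45 | 50 | 55 | 55 | 60 | 65 | 65 | 70 | 70 |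
| $7P$ | 35 | 49 | 56 | 63 | 70 | 77 | 77 | 84 | 91 | 91 | 98 | 98 |
| $3\Delta-1$ | 35 | 50 | 56 | 65 | 71 | 77 | 80 | 86 | 92 | 95 | 98 | 101 |

| $\Delta$ | 36 | 37 | 38 | 39 | 40 | 41 | 42 | 43 | 44 | 45 | 46 |
|---|---|---|---|---|---|---|---|---|---|---|---|
| $P$ | 15 | 15 | 16 | 16 | 17 | 17 | 17 | 18 | 18 | 19 | 19 |
| $2\Delta+1$ | 73 | 75 | 77 | 79 | 81 | 83 | 85 | 87 | 89 | 91 | 93 |
| $5P$ | 75 | 75 | 80 | 80 | 85 | 85 | 85 | 90 | 90 | 95 | 95 |
| $7P$ | 105 | 105 | 112 | 112 | 119 | 119 | 119 | 126 | 126 | 133 | 133 |
| $3\Delta-1$ | 107 | 110 | 113 | 116 | 119 | 122 | 125 | 128 | 131 | 134 | 137 |

This proves (a). At $\Delta=35$ the interval is $[14.2,\,104/7]$ with $104/7<15$, so it contains no integer; this is why $35$ is not in the list.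

### Part (b): the constant $49/48$

**Step 1.** This step produces the graph. Let $k=\lfloor\Delta/12\rfloor\ge1$ and $D=D(5k,7k;2k,2k,2k,2k,2k,2k)$. By (4) all its degrees are $12k\le\Delta$. Its partite sets have orders $7k,10k,10k,11k,11k$, with sum $49k$, and by Lemma 7 it has no MT. Put $s=\lceil49k/4\rceil-1$. Then $s<49k/4$, so $4s<49k$ and $4s+1\le49k$, which is (3). Also $s\ge\frac{49}4k-1\ge11k$, because $\frac54k\ge1$. So all partite sets have order at most $s$, and Proposition 6 gives a graph of maximum degree at most $\Delta$, with all partite sets of order $s$ and no MT.

**Step 2.** This step deduces the lower bound in (1). For $\Delta\ge12$, Step 1 shows $f(\Delta)\ge s+1=\lceil49k/4\rceil$. Since $k\ge\frac{\Delta-11}{12}$,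
$$f(\Delta)\ge\frac{49}4\cdot\frac{\Delta-11}{12}=\frac{49}{48}\Delta-\frac{539}{48}>\frac{49}{48}\Delta-12,$$
because $539<576=12\cdot48$. For $\Delta<12$ we have $\frac{49}{48}\Delta-12<0$, so the bound is trivial.

**Step 3.** This step records the upper bound. If $\Delta(G)\le\Delta$ and all partite sets have order at least $\max\{1,\lceil\frac32\Delta\rceil\}$, then they have order at least $\max\{1,\lceil\frac32\Delta(G)\rceil\}$, and Fact A gives an MT. $\square$

## Maximum degree two: two matchings on an even cycle

We turn to Theorem 3. For $\Delta(G)\le1$ every transversal is an MT. When $\Delta(G)\le2$ and the partite sets have at least two vertices, we can shrink each to a pair.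

Suppose first that all components of $G$ are even cycles. Let $\mathcal P$ be the set of pairs, and let $\mu$ consist of a perfect matching of each cycle (every second edge). The multigraph with edge set $\mathcal P\uplus\mu$ is a union of two perfect matchings, so its components are even cycles (a doubled edge counts as a cycle of length $2$), and it has a proper 2-colouring. Let $T$ be one colour class. It contains exactly one vertex of each pair, so it is a transversal; and exactly one end of each $\mu$-edge. Any three consecutive vertices on an even cycle contain a $\mu$-edge, so $T$ contains no three consecutive vertices. Hence $T$ is an MT.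

The argument breaks on odd cycles, which have no perfect matching. On a cycle $c_0c_1\cdots c_4$ with $\mu=\{c_1c_2,c_3c_4\}$, the set $\{c_4,c_0,c_1\}$ has one vertex of each $\mu$-pair and three consecutive vertices. Forbidding $c_1$ cures this cycle. But if there is another such cycle with forbidden vertex $c_1'$, and $\{c_1,c_1'\}$ is a pair of $\mathcal P$, then with these choices both cannot be left out. The way around this is to treat one cycle at a time, put its vertex $c_0$ into $T$ from the start, and pass the remaining colour constraints to a smaller graph as new pairs. The new pairs need not be independent, so the statement proved by induction must allow arbitrary classes; and the prescribed vertex $c_0$ becomes a class of size one.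

**Lemma 8.** Let $G$ be a graph with $\Delta(G)\le2$, and let $V(G)$ be partitioned into classes (not necessarily independent) of size $2$, except for at most one class of size $1$. Then there is a transversal $T$ of the classes such that every component of $G[T]$ has at most two vertices.

*Lemma 8 implies Theorem 3.* Let $\Delta(G)\le 2$, let all partite sets have at least two vertices, and let $v\in V(G)$. Shrink the partite set of $v$ to $\{v\}$ and every other partite set to a pair. The induced subgraph on the remaining vertices satisfies the hypotheses of Lemma 8, and the transversal obtained contains $v$ and is an MT of $G$. This is the second statement of Theorem 3. For the first, if $\Delta(G)\le1$ every transversal is an MT, and if $\Delta(G)=2$ the partite sets have at least two vertices, so the second statement applies.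

*Proof of Lemma 8.* We use induction on $|V(G)|$. The empty graph is trivial.

**Step 1.** This step arranges a singleton class. If all classes have size $2$, delete one vertex of some class. The induction hypothesis applies to the smaller graph, and the transversal it gives is a transversal of the original classes with the same induced subgraph. So assume from now on that there is a unique singleton class $\{v\}$. Let $K$ be the component of $G$ containing $v$; as $\Delta(G)\le2$, it is a path (possibly a single vertex) or a cycle.

**Step 2.** This step turns $K$ into a cycle. If $K$ is a path, add two new vertices $d,d'$ forming a new class. Join $d$ to one end of $K$, $d'$ to the other end (the same vertex if $|K|=1$), and $d$ to $d'$. Then $K$ becomes a cycle $K^+$ of length $|K|+2\ge3$. If $K$ is a cycle, let $K^+=K$. Call the resulting graph $G^+$; it is simple, $\Delta(G^+)\le2$, and $K^+$ is one of its components. If $T^+$ is as desired for $G^+$, then $T^+\cap V(G)$ is a transversal of the classes of $G$, and $G[T^+\cap V(G)]$ is an induced subgraph of $G^+[T^+]$; so it is as desired for $G$. It suffices to find $T^+$.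

**Step 3.** This step chooses a matching on the cycle. Write $K^+=c_0c_1\cdots c_{n-1}$ with $v=c_0$ and $n\ge3$. Let
$$\mu=\{c_0c_1,c_2c_3,\dots,c_{n-2}c_{n-1}\}\ (n\text{ even}),\qquad \mu=\{c_1c_2,c_3c_4,\dots,c_{n-2}c_{n-1}\}\ (n\text{ odd}).$$
If $n$ is even, every second edge of the cycle is in $\mu$, so every three consecutive vertices contain a $\mu$-pair. If $n$ is odd, the only two consecutive edges of the cycle that are both outside $\mu$ are $c_{n-1}c_0$ and $c_0c_1$; so every three consecutive vertices contain a $\mu$-pair, with the possible exception of $c_{n-1},c_0,c_1$. (For $n=3$ even this triple contains the pair $c_1c_2$.) The exceptional triple contains $c_1$. Hence: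

$$\text{a set with exactly one vertex of each pair of }\mu\text{, not containing }c_1\text{, has no three consecutive vertices of }K^+.\tag{7}$$

**Step 4.** This step describes the multigraph that carries the constraints. Let $\mathcal P$ be the set of classes of size $2$ of $G^+$, and let $A$ be the multigraph on $V(G^+)$ with edge set $\mathcal P\uplus\mu$. Every vertex other than $v$ is in exactly one $\mathcal P$-edge, and $v$ is in none. Vertices outside $K^+$ are in no $\mu$-edge. Vertices of $K^+$ are in exactly one $\mu$-edge, except that $v$ is in none when $n$ is odd. So in $A$ the vertices outside $K^+$ have degree $1$, the vertices of $K^+$ other than $v$ have degree $2$, and $v$ has degree $1$ if $n$ is even and $0$ if $n$ is odd. The components of $A$ are therefore paths and cycles, whose edges alternate between $\mathcal P$ and $\mu$; in particular the cycles are even, a double edge being a cycle of length $2$. The components that meet $K^+$ are of three kinds.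

- A path component that meets $K^+$ and does not contain $v$. Its ends have degree $1$, so they lie outside $K^+$; its interior vertices have degree $2$, so they lie in $K^+$. Its first and last edges are in $\mathcal P$, so it has an odd number of edges, and its two ends get different colours in every proper 2-colouring.
- The component of $v$. If $n$ is odd, it is $\{v\}$. If $n$ is even, it is a path from $v$ to a vertex $e_v$ of degree $1$, which lies outside $K^+$. Its first edge $vc_1$ is in $\mu$ and its last edge is in $\mathcal P$, so it has an even number of edges, and $e_v$ gets the same colour as $v$.
- The remaining components are cycles. All their vertices have degree $2$, so they are contained in $K^+$.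

**Step 5.** This step defines the smaller instance. If $n$ is odd and $c_1$ lies in a path component of $A$, call that path $Z$. Colour it properly with the colours *in* and *out* so that $c_1$ is out; let $e^*$ be its end coloured in and $e^{**}$ its end coloured out. Let $G'=G^+-V(K^+)$, and delete also $e^{**}$ if $Z$ exists. The classes of $G'$ are:

- all pairs of $\mathcal P$ disjoint from $K^+$ (each of these is a component of $A$, since both its vertices have degree $1$);
- the pair $\{e,e'\}$ for each path component that meets $K^+$, other than $Z$ and the component of $v$, where $e,e'$ are its ends;
- the singleton $\{e_v\}$ if $n$ is even, or $\{e^*\}$ if $Z$ exists.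

Every vertex outside $K^+$ has degree $1$ in $A$, so it is an end of exactly one path component; hence these classes partition $V(G')$. At most one of them is a singleton, since $Z$ is defined only for odd $n$. Clearly $\Delta(G')\le2$. The added vertices $d,d'$, if any, lie in $K^+$, so $|V(G')|\le|V(G)|-|V(K)|<|V(G)|$. By induction there is a transversal $T'$ of these classes such that all components of $G'[T']$ have at most two vertices.

**Step 6.** This step extends $T'$ to the cycle. Colour the components of $A$ that meet $K^+$ properly with in and out, as follows.

- In each path with class $\{e,e'\}$, let $e$ be in if and only if $e\in T'$. Then $e'$ is in if and only if $e'\in T'$, because exactly one of $e,e'$ is in $T'$ and the ends get different colours.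
- $Z$ keeps its colouring from Step 5. Then $e^*$, which is in $T'$ as a singleton class, is in, and $e^{**}\notin T'$ is out.
- In the component of $v$, let $v$ be in. If $n$ is even, then $c_1$ is out, and $e_v$ is in, while $e_v\in T'$ as a singleton class.
- Cycle components are coloured properly, with $c_1$ out if $c_1$ lies in one of them.

So a vertex outside $K^+$ that lies in a coloured component is in if and only if it belongs to $T'$. Let $T^+$ be the union of $T'$ and the set of vertices of $K^+$ that are coloured in.

**Step 7.** This step verifies $T^+$. It is a transversal of the classes of $G^+$: the class $\{v\}$ is met because $v$ is in; a pair of $\mathcal P$ disjoint from $K^+$ is a class of $G'$; and a pair of $\mathcal P$ meeting $K^+$ is an edge of a coloured component, so exactly one of its vertices is in, that is, in $T^+$. Next, $K^+$ is a component of $G^+$, so each component of $G^+[T^+]$ lies inside or outside $K^+$. Outside, $T^+\setminus V(K^+)=T'$, and the components have at most two vertices by the choice of $T'$. On $K^+$, exactly one vertex of each $\mu$-pair is in, because $\mu$-pairs are edges of coloured components. And $c_1$ is out: if $n$ is even, because $v$ is in; if $n$ is odd, because $c_1\ne v$ lies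 either in the path $Z$ or in a cycle component. By (7), $T^+$ contains no three consecutive vertices of the cycle $K^+$, so each component of $G^+[T^+]$ inside $K^+$ has at most two vertices. $\square$

To see Steps 5 and 6 at work, let $K^+=K$ be the 5-cycle $c_0\cdots c_4$ with $v=c_0$, and let the classes meeting it be $\{c_0\},\{c_1,x\},\{c_2,c_3\},\{c_4,y\}$, with $x,y$ outside $K$. Then $\mu=\{c_1c_2,c_3c_4\}$, and the path $x\,c_1\,c_2\,c_3\,c_4\,y$ is a component of $A$, with five edges. It is $Z$. With $c_1$ out, the vertices $x,c_2,c_4$ are in and $c_3,y$ are out; so $e^*=x$ and $e^{**}=y$. We delete $y$, make $\{x\}$ a singleton class for the rest of the graph, and take $c_0,c_2,c_4$ on the cycle. The only edge among these three is $c_4c_0$, as it should be.
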